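\title{Lindel\"of powers of Sokolov spaces}

\begin{abstract}
A space $X$ is Sokolov if for every sequence of closed sets $F_n\subset X^n$ there is a continuous map $f:X\to X$ with cosmic image such that $f^n(F_n)\subset F_n$ for all $n$. We show in ZFC that for every $n\ge 1$ there is a zero-dimensional Sokolov space $X\subset 2^{\omega_1}$ such that $X^n$ is Lindel\"of and $X^{n+1}$ is not. In particular, the square of a Lindel\"of Sokolov space need not be Lindel\"of. It follows that the sets $\{n: X^n \text{ is Lindel\"of}\}$, for $X$ Sokolov, are exactly the initial segments of $\mathbb N$. All finite powers of the examples have countable extent. The spaces are read off from colorings of pairs of countable ordinals, and the colorings are obtained from Moore's oscillation theorem, of which a full proof is included.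
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff, $\mathbb N=\{1,2,\dots\}$ and $\omega=\{0,1,2,\dots\}$. A space is \emph{Lindel\"of} if each of its open covers has a countable subcover. A \emph{network} of a space $Y$ is a family of subsets of $Y$, not necessarily open, such that every open set is a union of members of the family; the network weight $nw(Y)$ is the least size of a network, and $Y$ is \emph{cosmic} if $nw(Y)\le\omega$. Second countable spaces are cosmic. For a map $f:X\to X$ and $n\in\mathbb N$ let $f^n:X^n\to X^n$ be the product map $f^n(x_1,\dots,x_n)=(f(x_1),\dots,f(x_n))$.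

\begin{definition}
A space $X$ is a \emph{Sokolov space} if for every sequence $\{F_n:n\in\mathbb N\}$ in which $F_n$ is a closed subset of $X^n$ there is a continuous map $f:X\to X$ such that $nw(f(X))\le\omega$ and $f^n(F_n)\subset F_n$ for every $n\in\mathbb N$.
\end{definition}

Think of $F_n$ as a closed $n$-ary relation on $X$. The definition says that $X$ can be pushed continuously into a cosmic part of itself by a map that preserves one prescribed closed relation of each arity. The following question was posed in \cite{nice}.

\begin{quote}
\emph{Let $X$ be a Lindel\"of Sokolov space. Is $X^n$ Lindel\"of for every $n\in\mathbb N$?}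
\end{quote}

The simplest cases suggest a positive answer. A cosmic space is Sokolov, by the identity map, and all its finite powers are Lindel\"of: the products of members of a countable network form a countable network of the power, and from an open cover of a cosmic space one extracts a countable subcover by choosing, for each member of the network that lies inside some element of the cover, one such element. Every Corson compact space is known to be Sokolov, and powers of compact spaces are compact. Moreover, the definition does not single out the first power. If $X$ is Sokolov, then so is $X^n$: given closed sets $G_m\subset (X^n)^m=X^{nm}$, put $F_{nm}=G_m$, let the other $F_i$ be empty, and use $f^n$, whose image $f(X)^n$ is cosmic. So a Sokolov space is approximated, in all finite powers at once, by subspaces whose finite powers are Lindel\"of, and one would expect the Lindel\"of property to pass from $X$ to its powers. It does not.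

\begin{theorem}\label{thm:A}
For every $n\ge1$ there is a zero-dimensional Sokolov space $X\subset 2^{\omega_1}$ with $|X|\le\omega_1$ such that $X^n$ is Lindel\"of and $X^{n+1}$ is not Lindel\"of.
\end{theorem}

No axioms beyond ZFC are used. The case $n=1$ answers the question negatively, and the remaining cases determine which powers of a Sokolov space can be Lindel\"of.

\begin{theorem}\label{thm:B}
A set $S\subset\mathbb N$ equals $\{n: X^n\text{ is Lindel\"of}\}$ for some Sokolov space $X$ if and only if $S$ is an initial segment of $\mathbb N$ (possibly $\emptyset$ or $\mathbb N$).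
\end{theorem}

The textbook Lindel\"of space with a non-Lindel\"of square is the Sorgenfrey line, and its square fails to be Lindel\"of because the antidiagonal is an uncountable closed discrete subset. The spaces of Theorem~\ref{thm:A} fail for a different reason. A space has \emph{countable extent} if all its closed discrete subsets are countable.

\begin{proposition}\label{prop:C}
In Theorem~\ref{thm:A}, additionally, every closed discrete subset of $X^m$ is countable, for every $m$. So $X^{n+1}$ has countable extent although it is not Lindel\"of.
\end{proposition}

The proof reduces topology to combinatorics in three steps. In Section~\ref{sec:inv} we consider families of countable subsets of $\omega_1$ that are closed under taking initial segments, and show that they are Sokolov spaces with countable extent in all finite powers. In Section~\ref{sec:color} we split every countable ordinal into $n+1$ pieces by means of a coloring of pairs and take the pieces as the points of $X$. Then $n+1$ points can cover any countable ordinal, which prevents $X^{n+1}$ from being Lindel\"of, and $X^n$ is Lindel\"of provided that $n$ points are always ``small'' in a sense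 that becomes a property of the coloring. In Section~\ref{sec:rot} a coloring with this property is obtained from an integer-valued function $\mathrm{osc}$ by means of independent rotations of the circle. The combinatorial core, the existence of $\mathrm{osc}$, is due to Moore \cite{Moore}; Section~\ref{sec:osc} contains a full proof.

\medskip\noindent\textbf{Notation.} An ordinal is the set of smaller ordinals; thus $n=\{0,\dots,n-1\}$, and $x\subset\delta$ means that all elements of $x$ are smaller than $\delta$. We write $[\omega_1]^k$ for the set of $k$-element subsets of $\omega_1$, and $a(0)<a(1)<\dots<a(k-1)$ for the increasing enumeration of $a\in[\omega_1]^k$. For nonempty finite sets, $a<b$ means $\max a<\min b$, and $a\ge\delta$ means $\min a\ge\delta$. We use one counting fact repeatedly: in a family of pairwise disjoint sets, only countably many members meet a given countable set. In particular, if $A$ is an uncountable family of pairwise disjoint nonempty finite subsets of $\omega_1$ and $\delta<\omega_1$, then all but countably many $a\in A$ satisfy $a\ge\delta$.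

\section{Invariant families of countable sets}\label{sec:inv}

We identify subsets of $\omega_1$ with their characteristic functions, that is, with points of $2^{\omega_1}$, and put
\[
\Sigma=\{x\subset\omega_1:|x|\le\omega\}\subset 2^{\omega_1}.
\]
Two points $y,y'\in\Sigma^m$ \emph{agree on} $K\subset\omega_1$ if $y_j\cap K=y'_j\cap K$ for all $j<m$. A basic neighborhood of $y$ consists of the points that agree with $y$ on a given finite set $K$. These neighborhoods are clopen, so every subspace of $\Sigma$ is zero-dimensional and Tychonoff.

For $\delta<\omega_1$ let $\rho_\delta(x)=x\cap\delta$. The map $\rho_\delta:\Sigma\to\Sigma$ is continuous, since it keeps the coordinates below $\delta$ and sets the others to $0$. We write $\rho_\delta$ also for the product map $\rho_\delta^m$ on $\Sigma^m$. The image $\rho_\delta(\Sigma^m)$ is a copy of $(2^\delta)^m$ and hence second countable. A set $X\subset\Sigma$ is \emph{invariant} if $\rho_\delta(X)\subset X$ for all $\delta<\omega_1$. For an invariant $X$ the maps $\rho_\delta$ are continuous self-maps of $X$ with cosmic image, and it remains to find a $\delta$ that respects the given closed sets.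

\begin{lemma}\label{lem:sokolov}
Let $X\subset\Sigma$ be invariant, and let $F_m$ be closed in $X^m$ for $m\in\mathbb N$. Then for unboundedly many $\delta<\omega_1$ we have $\rho_\delta(F_m)\subset F_m$ for all $m$. Consequently $X$ is a Sokolov space.
\end{lemma}

\begin{proof}
Since $F_m$ is closed, it is enough to approximate $\rho_\delta(y)$, for $y\in F_m$, by points of $F_m$. Such points must imitate $y$ on a finite part of $\delta$ and vanish above $\delta$, so we choose $\delta$ by closing off under a countable supply of imitating points.

Start with any $\delta_0<\omega_1$. Given $\delta_k$, the space $\rho_{\delta_k}(F_m)$ is second countable, hence separable, so there is a countable $P_{k,m}\subset F_m$ such that $\rho_{\delta_k}(P_{k,m})$ is dense in $\rho_{\delta_k}(F_m)$. Thus for every $y\in F_m$ and every finite $K\subset\delta_k$ some $p\in P_{k,m}$ agrees with $y$ on $K$. The points of $\bigcup_mP_{k,m}$ have countably many coordinates altogether, each a countable subset of $\omega_1$, so there is $\delta_{k+1}>\delta_k$ containing all of them. Let $\delta=\sup_k\delta_k$; then $\delta_0<\delta<\omega_1$.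

Let $y\in F_m$ and let $K\subset\omega_1$ be finite. Then $K\cap\delta\subset\delta_k$ for some $k$, and some $p\in P_{k,m}$ agrees with $y$ on $K\cap\delta$. The coordinates of $p$ and of $\rho_\delta(y)$ are subsets of $\delta$, so both vanish on $K\setminus\delta$, and $p$ agrees with $\rho_\delta(y)$ on $K$. Hence every neighborhood of $\rho_\delta(y)$ meets $F_m$. By invariance $\rho_\delta(y)\in X^m$, and $F_m$ is closed in $X^m$, so $\rho_\delta(y)\in F_m$. The map $f=\rho_\delta|X$ witnesses the Sokolov property.
\end{proof}

The next lemma and Section~\ref{sec:color} use the standard facts on stationary sets. A set $C\subset\omega_1$ is a \emph{club} if it is unbounded and contains the suprema of its increasing sequences; the limit points of a club form a club, and so do the limit ordinals. A set $E\subset\omega_1$ is \emph{stationary} if it meets every club; stationary sets are uncountable. A countable intersection of clubs is a club. Consequently clubs are stationary, and a function from a stationary set into a countable set is constant on a stationary subset. \emph{Fodor's lemma} states that if $E$ is stationary and $g:E\to\omega_1$ satisfies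 $g(\delta)<\delta$ for all $\delta\in E$, then $g$ is constant on a stationary subset of $E$.

\begin{lemma}\label{lem:extent}
If $X\subset\Sigma$ is invariant and $m\in\mathbb N$, then every closed discrete subset of $X^m$ is countable.
\end{lemma}

\begin{proof}
Suppose that $D\subset X^m$ is closed, discrete and uncountable. We shall find uncountably many points of $D$ that have longer and longer initial segments equal to one point $d\in D$; they accumulate at $d$.

Let $C=\{\delta<\omega_1:\rho_\delta(D)\subset D\}$. It is unbounded by Lemma~\ref{lem:sokolov}, applied with $F_m=D$ and the other sets empty. It is closed: if $\delta_k\in C$ increase to $\delta$ and $p\in D$, then the points $\rho_{\delta_k}(p)\in D$ converge coordinatewise to $\rho_\delta(p)$, which lies in $X^m$ by invariance and hence in the closed set $D$. For $\delta\in C$ the set $\rho_\delta(D)$ is a second countable subspace of the discrete space $D$, so it is countable. It contains every $p\in D$ with $\rho_\delta(p)=p$, and $D$ is uncountable, so we can choose $p_\delta\in D$ with $\rho_\delta(p_\delta)\ne p_\delta$.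

Let $\delta$ be a limit point of $C$, and let $\delta_k\in C$ increase to $\delta$. The points $\rho_{\delta_k}(p_\delta)\in D$ converge to $\rho_\delta(p_\delta)\in D$, and $D$ is discrete, so there is $g(\delta)\in C$ with $g(\delta)<\delta$ and $\rho_{g(\delta)}(p_\delta)=\rho_\delta(p_\delta)$. By Fodor's lemma $g$ has a constant value $\gamma\in C$ on a stationary set. On this set $\delta\mapsto\rho_\delta(p_\delta)=\rho_\gamma(p_\delta)$ takes values in the countable set $\rho_\gamma(D)\subset D$, so there are a stationary set $E$ and $d\in D$ with $\rho_\delta(p_\delta)=d$ for all $\delta\in E$. Given a finite $K\subset\omega_1$, take $\delta\in E$ with $K\subset\delta$. Then $p_\delta$ agrees with $d$ on $K$, while $p_\delta\ne\rho_\delta(p_\delta)=d$. So every neighborhood of $d$ contains a point of $D\setminus\{d\}$, which contradicts the discreteness of $D$.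
\end{proof}

\section{Spaces defined by colorings}\label{sec:color}

\subsection*{Test covers}
We look for an invariant set with prescribed Lindel\"of powers, and we first ask which open covers are likely to have no countable subcover. Let $X\subset\Sigma$ and $m\in\mathbb N$. For a finite $a\subset\omega_1$ the set
\[
O_a=\{y\in X^m: y_j\cap a=\emptyset\text{ for all }j<m\}
\]
is clopen in $X^m$. If $A$ is an uncountable family of pairwise disjoint finite sets, then $\{O_a:a\in A\}$ covers $X^m$, because the countable set $y_0\cup\dots\cup y_{m-1}$ meets only countably many $a\in A$. We call such a cover a \emph{test cover}. For singletons, $\{O_{\{\alpha\}}:\alpha\in Q\}$ covers $X^m$ if and only if $Q$ is not contained in a union of $m$ members of $X$. This gives the following criterion.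

\begin{lemma}\label{lem:test}
Let $X\subset\Sigma$, $m\in\mathbb N$, and let $S\subset\omega_1$ be uncountable. If every countable subset of $S$ is contained in a union of $m$ members of $X$, then $X^m$ is not Lindel\"of.
\end{lemma}

\begin{proof}
The test cover $\{O_{\{\alpha\}}:\alpha\in S\}$ has no countable subcover.
\end{proof}

\begin{example}\label{ex:extreme}
The set $\Sigma$ is invariant, hence Sokolov, and it is not Lindel\"of by Lemma~\ref{lem:test} with $m=1$ and $S=\omega_1$. At the other extreme, the family of all finite subsets of $\omega_1$ is invariant, and it is the union of the sets $\{x:|x|\le k\}$, which are closed in $2^{\omega_1}$ and hence compact; its finite powers are $\sigma$-compact and therefore Lindel\"of.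
\end{example}

\subsection*{The space of a coloring}
Fix $n\ge1$. We want a family between these extremes: $n+1$ members should be able to cover any countable ordinal, and $n$ members should not be able to cover much. So we split every $\beta<\omega_1$ into $n+1$ pieces. Such a system of splittings is a \emph{coloring}, a function $c$ that assigns to every pair $\alpha<\beta<\omega_1$ a color $c(\alpha,\beta)\in\{0,\dots,n\}$; the pieces of $\beta$ are the sets $\{\alpha<\beta:c(\alpha,\beta)=r\}$. To obtain an invariant family we add the initial segments of the pieces. For $\gamma\le\beta<\omega_1$ and $r\le n$ put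
\[
x^r_{\gamma,\beta}=\{\alpha<\gamma:c(\alpha,\beta)=r\},\qquad X_c=\{x^r_{\gamma,\beta}:\gamma\le\beta<\omega_1,\ r\le n\}\subset\Sigma .
\]

\begin{lemma}\label{lem:easy}
For every coloring $c$ the set $X_c$ is invariant, $|X_c|\le\omega_1$, and $X_c^{n+1}$ is not Lindel\"of.
\end{lemma}

\begin{proof}
We have $\rho_\delta(x^r_{\gamma,\beta})=x^r_{\min(\gamma,\delta),\beta}\in X_c$, and there are $\omega_1$ triples $(\gamma,\beta,r)$. A countable $Q\subset\omega_1$ is contained in some $\gamma<\omega_1$, and $\gamma=x^0_{\gamma,\gamma}\cup\dots\cup x^n_{\gamma,\gamma}$; now apply Lemma~\ref{lem:test} with $m=n+1$ and $S=\omega_1$.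
\end{proof}

Everything therefore depends on making $X_c^n$ Lindel\"of. Consider $n=1$, with colors $0$ and $1$. If $c(\alpha,\beta)$ depends only on $\alpha$, then for some color $r$ the set $S$ of all $\alpha$ of color $r$ is uncountable, and $S\cap\gamma=x^r_{\gamma,\gamma}$ belongs to $X_c$ for every $\gamma$; by Lemma~\ref{lem:test}, $X_c$ is not Lindel\"of. To see how strongly $c$ must depend on $\beta$, suppose that $X_c$ is Lindel\"of and let $A$ be an uncountable family of pairwise disjoint $k$-element sets. The test cover has a countable subcover $\{O_a:a\in A_0\}$. If $\gamma\supset\bigcup A_0$ and $\beta\ge\gamma$, then $x^0_{\gamma,\beta}$ misses some $a\in A_0$, which means that $c(\alpha,\beta)=1$ for all $\alpha\in a$; in the same way $c(\alpha,\beta)=0$ for all $\alpha$ in some $a'\in A_0$. So $c(\cdot,\beta)$ must take each constant value on a whole member of $A$, whatever the family $A$ is. For general $n$, a point of $X_c^n$ involves up to $n$ ordinals $\beta$, each with a color to be avoided.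

\begin{definition}\label{def:avoid}
A coloring $c$ with colors $0,\dots,n$ is \emph{avoiding} if the following holds. Whenever $A\subset[\omega_1]^k$ and $B\subset[\omega_1]^l$ ($k,l\ge1$) are uncountable families of pairwise disjoint sets and $\Phi\subset l\times\{0,\dots,n\}$ has at most $n$ elements, there are $a\in A$ and $b\in B$ with $a<b$ such that
\[
c(\alpha,b(h))\ne r\qquad\text{for all }\alpha\in a\text{ and }(h,r)\in\Phi .
\]
\end{definition}

The bound $|\Phi|\le n$ cannot be relaxed for any coloring: $\Phi=\{0\}\times\{0,\dots,n\}$ forbids every color for the pair $(a(0),b(0))$. This is the combinatorial form of Lemma~\ref{lem:easy}.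

\begin{remark}
The property is forced on us: if $X_c^n$ is Lindel\"of, then $c$ is avoiding. Indeed, list a nonempty $\Phi$ as $(h_j,r_j)$, $j<n$, with repetitions if necessary, take a countable subcover $\{O_a:a\in A_0\}$ of the test cover of $X_c^n$, and choose $b\in B$ such that $\gamma=\min b$ contains $\bigcup A_0$. The point $y$ with $y_j=x^{r_j}_{\gamma,b(h_j)}$ lies in $O_a$ for some $a\in A_0$. Then $a<b$, and for $\alpha\in a$ the relations $\alpha<\gamma$ and $\alpha\notin y_j$ give $c(\alpha,b(h_j))\ne r_j$.
\end{remark}

The converse says that test covers are the only obstacle.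

\begin{proposition}\label{prop:lindelof}
If $c$ is avoiding, then $X_c^n$ is Lindel\"of.
\end{proposition}

\begin{proof}
Write $X=X_c$. A basic open set prescribes finitely many zeros and ones, whereas the sets $O_a$ prescribe only zeros. The plan is to choose, for each $\delta$, a ``bad'' point whose coordinates are subsets of $\delta$. A basic set containing it prescribes only zeros above $\delta$, and what it prescribes below $\delta$ can be frozen by Fodor's lemma.

\emph{Bad points.} For a finite partial function $s$ from $n\times\omega_1$ to $2$ let
\[
[s]=\{y\in X^n:y_j(\alpha)=s(j,\alpha)\text{ for all }(j,\alpha)\in\mathrm{dom}\,s\}.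
\]
These sets form a base of $X^n$. Suppose that $\mathcal U$ is an open cover of $X^n$ without countable subcover, and let $\mathcal S$ be the set of all $s$ such that $[s]$ is contained in a member of $\mathcal U$. Then $\{[s]:s\in\mathcal S\}$ is a cover without countable subcover. For $\delta<\omega_1$ the family $\mathcal S_\delta=\{s\in\mathcal S:\mathrm{dom}\,s\subset n\times\delta\}$ is countable, so some $y\in X^n$ lies in no $[s]$ with $s\in\mathcal S_\delta$. Put $y^\delta=\rho_\delta(y)$, a point of $X^n$ by invariance. It agrees with $y$ on $\delta$, so
\begin{equation}\label{eq:bad}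
y^\delta\notin[s]\qquad\text{for all }s\in\mathcal S_\delta .
\end{equation}
By the formula for $\rho_\delta(x^r_{\gamma,\beta})$ we can write
\[
y^\delta_j=x^{r_j(\delta)}_{\gamma_j(\delta),\beta_j(\delta)}\quad\text{with }\gamma_j(\delta)\le\delta\text{ and }\gamma_j(\delta)\le\beta_j(\delta).
\]
Let $J(\delta)=\{j<n:\gamma_j(\delta)<\delta\}$ be the set of \emph{short} coordinates. For the other coordinates, the \emph{long} ones, $\gamma_j(\delta)=\delta\le\beta_j(\delta)$.

Choose $s_\delta\in\mathcal S$ with $y^\delta\in[s_\delta]$, let $u_\delta$ be the restriction of $s_\delta$ to $n\times\delta$, and let $v_\delta=s_\delta\setminus u_\delta$. Since $y^\delta_j\subset\delta$ for all $j$, the function $v_\delta$ takes only the value $0$. Let $a_\delta\subset[\delta,\omega_1)$ be the finite set of second coordinates of $\mathrm{dom}\,v_\delta$. It is nonempty, for otherwise $s_\delta=u_\delta\in\mathcal S_\delta$, against \eqref{eq:bad}. Note that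
\begin{equation}\label{eq:member}
\text{if } y\in[u_\delta] \text{ and } y_j\cap a_\delta=\emptyset \text{ for all } j<n, \text{ then } y\in[s_\delta].
\end{equation}

\emph{Freezing what lies below $\delta$.} For $\delta>0$ the largest second coordinate in $\mathrm{dom}\,u_\delta$ (taken to be $0$ if $u_\delta=\emptyset$) is smaller than $\delta$, so by Fodor's lemma it has a constant value $\xi$ on a stationary set. There are only countably many finite partial functions from $n\times(\xi+1)$ to $2$ and finitely many subsets of $n$, so on a stationary subset $u_\delta=u$ and $J(\delta)=J$ are constant. For $j\in J$ we have $\gamma_j(\delta)<\delta$, and $|J|$ further applications of Fodor's lemma give a stationary set $E$ and ordinals $g_j$ ($j\in J$) such that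
\[
u_\delta=u,\qquad J(\delta)=J,\qquad \gamma_j(\delta)=g_j<\delta\ \ (j\in J)\qquad\text{for all }\delta\in E .
\]

\emph{The families $A$ and $B$.} For $\delta\in E$ let $b_\delta=\{\delta\}\cup\{\beta_j(\delta):j\notin J\}$. Then $\min b_\delta=\delta$. The element $\delta$ is included so that $b_\delta\neq\emptyset$ and so that $a<b_\delta$ means $a\subset\delta$, which is what membership in $\mathcal S_\delta$ requires. The sizes $|a_\delta|$ and $|b_\delta|$, the colors $r_j(\delta)$ for $j\notin J$, and the positions of the $\beta_j(\delta)$ in $b_\delta$ range over a countable set. Hence on an uncountable subset of $E$ we have $|a_\delta|=k\ge1$, $|b_\delta|=l\ge1$, and $r_j(\delta)=r_j$, $\beta_j(\delta)=b_\delta(h_j)$ for $j\notin J$. Choosing elements of this subset recursively, each above $a_\delta\cup b_\delta$ for all earlier $\delta$, we get an uncountable $E'\subset E$ such that $a_\delta\cup b_\delta\subset[\delta,\delta')$ for $\delta<\delta'$ in $E'$. So $A=\{a_\delta:\delta\in E'\}$ and $B=\{b_\delta:\delta\in E'\}$ are uncountable families of pairwise disjoint sets. The set $\Phi=\{(h_j,r_j):j\notin J\}$ has at most $n$ elements; this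 is where the exponent $n$ enters.

\emph{The contradiction.} Since $c$ is avoiding, there are $\delta,\gamma\in E'$ with $a_\delta<b_\gamma$ and $c(\alpha,\beta_j(\gamma))\ne r_j$ for all $\alpha\in a_\delta$ and $j\notin J$. We check that the bad point $y^\gamma$ lies in $[s_\delta]$. For a long coordinate $j\notin J$ we have $y^\gamma_j=x^{r_j}_{\gamma,\beta_j(\gamma)}$, and this set misses $a_\delta$ by the choice of $\delta$ and $\gamma$. For a short coordinate $j\in J$ we have $y^\gamma_j\subset g_j<\delta\le\min a_\delta$, so again $y^\gamma_j\cap a_\delta=\emptyset$. Finally $y^\gamma\in[s_\gamma]\subset[u_\gamma]=[u_\delta]$. By \eqref{eq:member}, $y^\gamma\in[s_\delta]$. But $a_\delta\subset\gamma$ and $\delta\le\min a_\delta<\gamma$, so $\mathrm{dom}\,s_\delta\subset n\times\gamma$ and $s_\delta\in\mathcal S_\gamma$. This contradicts \eqref{eq:bad} for $\gamma$.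
\end{proof}

\section{An avoiding coloring from oscillations and rotations}\label{sec:rot}

The source of the coloring is the following theorem of Moore \cite{Moore}, which we prove in Section~\ref{sec:osc}.

\begin{theorem}\label{thm:M}
There is a function $\mathrm{osc}:\{(\alpha,\beta):\alpha<\beta<\omega_1\}\to\omega$ with the following property. Whenever $A\subset[\omega_1]^k$ and $B\subset[\omega_1]^l$ ($k,l\ge1$) are uncountable families of pairwise disjoint sets and $N\ge1$, there are $a\in A$ and $b_0,\dots,b_{N-1}\in B$ such that for all $i<k$, $j<l$ and $m<N$
\[
a<b_m\quad\text{and}\quad\mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m .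
\]
\end{theorem}

Thus the $k\times l$ matrix of values $\mathrm{osc}(a(i),b(j))$ can be shifted by any $m<N$, all entries at once, but the theorem says nothing about the initial matrix. Take $n=1$ and $l=1$, and suppose that color $0$ is forbidden. The first attempt is to let $c(\alpha,\beta)$ be the parity of $\mathrm{osc}(\alpha,\beta)$. For $k=1$ this works with $N=2$, since one of $q$, $q+1$ is odd. For $k=2$ the initial values $q_0,q_1$ may have different parities, and then $q_0+m$ and $q_1+m$ are never both odd. The elements of $a$ move in step, and we need them to move independently. So we let each $\alpha$ read the integer $\mathrm{osc}(\alpha,\beta)$ through its own rotation $z_\alpha$ of the circle, and give color $1$ when $\mathrm{osc}(\alpha,\beta)z_\alpha$ falls in the half circle $I_1$. For $a=\{\alpha_0,\alpha_1\}$ the requirement becomes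
\[
(mz_{\alpha_0},\,mz_{\alpha_1})\in (I_1-q_0z_{\alpha_0})\times(I_1-q_1z_{\alpha_1}).
\]
The right side is a box of side $\frac12$ in the torus whose position we do not control. If the rotations are independent, the left side runs through a dense set, and a suitable finite stretch $m<N$ meets every box of side $\frac12$.

Let $\mathbb T=\mathbb R/\mathbb Z$; we use the same symbol for a real number and for its image in $\mathbb T$. An \emph{arc} of length $t\le 1$ is the image of an interval of length $t$. \emph{Kronecker's theorem} states that if $1,z_0,\dots,z_{k-1}$ are linearly independent over $\mathbb Q$, then $\{(mz_0,\dots,mz_{k-1}):m\in\omega\}$ is dense in $\mathbb T^k$. The number $N$ has to be handed to Theorem~\ref{thm:M} before the position of the box is known, so we need a uniform version, and we need to know how large a box is available for general $n$. Put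
\[
\varepsilon=\frac1n-\frac1{n+1}=\frac1{n(n+1)} .
\]

\begin{lemma}\label{lem:circle}
\begin{itemize}
\item[(a)] If $1,z_0,\dots,z_{k-1}$ are linearly independent over $\mathbb Q$, then there is $N\ge1$ such that $\{(mz_0,\dots,mz_{k-1}):m<N\}$ meets every product of $k$ open arcs of length $\varepsilon$.
\item[(b)] The complement in $\mathbb T$ of at most $n$ arcs of the form $[p,p+\frac1{n+1})$ contains an open arc of length $\varepsilon$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $d=2n(n+1)=2/\varepsilon$. An open interval $(t,t+\varepsilon)$ contains a grid interval $(\frac id,\frac{i+1}d)$: take the integer $i$ with $t\le\frac id<t+\frac1d$. So every product of $k$ open arcs of length $\varepsilon$ contains one of the $d^k$ products of grid arcs. By Kronecker's theorem each of these contains a point $(mz_0,\dots,mz_{k-1})$; let $N$ exceed the finitely many $m$ so chosen.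

(b) If no arc is removed there is nothing to prove. Otherwise the left endpoints of the removed arcs cut the circle into at most $n$ gaps of total length $1$, so there are reals $p<p'$ with $p'-p\ge\frac1n$ such that the arc $(p,p')$ contains no left endpoint. If $\theta\in(p+\frac1{n+1},p')$ belonged to a removed arc, the left endpoint of that arc would lie in $(\theta-\frac1{n+1},\theta]\subset(p,p')$. So $(p+\frac1{n+1},p')$ misses all removed arcs, and its length is at least $\varepsilon$.
\end{proof}

\begin{proposition}\label{prop:avoid}
For every $n\ge1$ there is an avoiding coloring with colors $0,\dots,n$.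
\end{proposition}

\begin{proof}
Choose reals $z_\alpha$ ($\alpha<\omega_1$) recursively, with $z_\alpha$ outside the countable $\mathbb Q$-linear span of $\{1\}\cup\{z_\xi:\xi<\alpha\}$. Then the $z_\alpha$ are distinct and, together with $1$, linearly independent over $\mathbb Q$. The arcs $I_r=[\frac r{n+1},\frac{r+1}{n+1})$, $r=0,\dots,n$, partition $\mathbb T$. For $\alpha<\beta<\omega_1$ let
\[
c(\alpha,\beta)=r\quad\text{if and only if}\quad\mathrm{osc}(\alpha,\beta)\,z_\alpha\in I_r .
\]

Let $A$, $B$, $\Phi$ be as in Definition~\ref{def:avoid}. For $a\in A$ let $N_a$ be given by Lemma~\ref{lem:circle}(a) for $z_{a(0)},\dots,z_{a(k-1)}$. Some $N$ equals $N_a$ for all $a$ in an uncountable $A'\subset A$. Theorem~\ref{thm:M}, applied to $A'$, $B$ and $N$, gives $a\in A'$ and $b_0,\dots,b_{N-1}\in B$ with $a<b_m$ and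
\[
\mathrm{osc}(a(i),b_m(h))=q_{ih}+m\qquad(i<k,\ h<l,\ m<N),
\]
where $q_{ih}=\mathrm{osc}(a(i),b_0(h))$. For $i<k$ let
\[
G_i=\mathbb T\setminus\bigcup_{(h,r)\in\Phi}\bigl(I_r-q_{ih}z_{a(i)}\bigr).
\]
Since $|\Phi|\le n$, Lemma~\ref{lem:circle}(b) shows that $G_i$ contains an open arc of length $\varepsilon$. As $N=N_a$, there is $m<N$ with $mz_{a(i)}\in G_i$ for all $i<k$. For this $m$, every $i<k$ and every $(h,r)\in\Phi$ we get $\mathrm{osc}(a(i),b_m(h))\,z_{a(i)}=(q_{ih}+m)z_{a(i)}\notin I_r$, that is, $c(a(i),b_m(h))\ne r$. So $a$ and $b=b_m$ are as required.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Proposition~\ref{prop:C}]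
Let $c$ be an avoiding coloring with colors $0,\dots,n$ and $X=X_c\subset\Sigma\subset2^{\omega_1}$. The space $X$ is zero-dimensional. By Lemma~\ref{lem:easy} it is invariant, $|X|\le\omega_1$, and $X^{n+1}$ is not Lindel\"of. It is Sokolov by Lemma~\ref{lem:sokolov}, the power $X^n$ is Lindel\"of by Proposition~\ref{prop:lindelof}, and closed discrete subsets of $X^m$ are countable by Lemma~\ref{lem:extent}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $X\ne\emptyset$ and $m<n$, then fixing the last $n-m$ coordinates embeds $X^m$ in $X^n$ as a closed subspace, and closed subspaces of Lindel\"of spaces are Lindel\"of. So $\{n:X^n\text{ is Lindel\"of}\}$ is an initial segment of $\mathbb N$; for $X=\emptyset$ it is $\mathbb N$. Conversely, by what was just said the space of Theorem~\ref{thm:A} realizes $\{1,\dots,n\}$. A one-point space realizes $\mathbb N$, and $\Sigma$ realizes $\emptyset$ by Example~\ref{ex:extreme}.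
\end{proof}

\section{The oscillation theorem}\label{sec:osc}

The number $\mathrm{osc}(\alpha,\beta)$ compares two functions $e_\alpha,e_\beta$ along a finite set $L(\alpha,\beta)\subset\alpha$ and counts how often $e_\alpha$ overtakes $e_\beta$. We define these objects, describe how one extra overtaking is produced, and then carry out the construction.

\subsection*{Coherent injections}
Write $f=^*g$ if $f$ and $g$ have the same domain and differ at only finitely many points. We fix injections $e_\beta:\beta\to\omega$ ($\beta<\omega_1$) that are \emph{coherent}: $e_\beta|\alpha=^*e_\alpha$ for $\alpha<\beta$. Their existence is standard, see the construction of an Aronszajn tree in \cite[Ch.~II, \S5]{Kunen}; we recall it. One proceeds by recursion and keeps the range of each $e_\beta$ co-infinite in $\omega$. At a successor, extend $e_\beta$ by a value outside its range. At a limit $\beta$, take $\beta_0<\beta_1<\cdots$ cofinal in $\beta$ and build injections $t_0\subset t_1\subset\cdots$ with $t_i=^*e_{\beta_i}$, starting from $t_0=e_{\beta_0}$. To extend $t_i$, use the values of $e=e_{\beta_{i+1}}$ on $[\beta_i,\beta_{i+1})$. A conflict $e(\xi)=t_i(\xi')$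 with $\xi'<\beta_i\le\xi$ forces $t_i(\xi')\ne e(\xi')$, so there are finitely many conflicting $\xi$, and these receive new values outside the ranges of $e$ and $t_i$, whose union is co-infinite. Let $t=\bigcup_it_i$, and put $e_\beta(\beta_i)=t(\beta_{2i})$ and $e_\beta(\xi)=t(\xi)$ for $\xi\notin\{\beta_i:i<\omega\}$. Then $e_\beta$ is injective, omits the values $t(\beta_{2i+1})$, and satisfies $e_\beta|\beta_i=^*t_i=^*e_{\beta_i}$.

Coherence will be used in this form: if $\delta$ is a limit ordinal and $b\subset[\delta,\omega_1)$ is finite, then there is $\eta<\delta$ such that all $e_\beta$ with $\beta\in b$ agree on $[\eta,\delta)$, since each of them differs from $e_\delta$ at finitely many points of $\delta$.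

\subsection*{Walks and their traces}
Put $C_0=\emptyset$ and $C_{\beta+1}=\{\beta\}$, and for a limit $\beta<\omega_1$ fix a cofinal set $C_\beta\subset\beta$ of order type $\omega$. For $\alpha\le\beta<\omega_1$ the \emph{walk} from $\beta$ to $\alpha$ is the sequence $\beta=\beta_0>\beta_1>\dots>\beta_w=\alpha$ defined by $\beta_{t+1}=\min(C_{\beta_t}\setminus\alpha)$ as long as $\beta_t>\alpha$. The minimum exists and lies in $[\alpha,\beta_t)$, so the walk reaches $\alpha$ in finitely many steps. For $t<w$ the set $C_{\beta_t}\cap\alpha$ is finite; let $\mu_t$ be its maximum if it is nonempty, and leave $\mu_t$ undefined otherwise. The \emph{trace} $L(\alpha,\beta)$ is the set of running maxima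
\[
\max\{\mu_s:s\le t,\ \mu_s\text{ is defined}\}
\]
for those $t<w$ for which at least one such $\mu_s$ is defined. It is a finite subset of $\alpha$, and $L(\alpha,\alpha)=\emptyset$.

\begin{example}\label{ex:walk}
Suppose that $C_{\omega^2}=\{3,\omega\cdot3,\omega\cdot4,\dots\}$, $C_{\omega\cdot3}=\{1,\omega\cdot2,\omega\cdot2+1,\dots\}$ and $C_{\omega\cdot2}=\{\omega+2,\omega+7,\omega+8,\dots\}$. The walk from $\omega^2$ to $\omega+5$ is $\omega^2,\ \omega\cdot3,\ \omega\cdot2,\ \omega+7,\ \omega+6,\ \omega+5$. Here $\mu_0=3$, $\mu_1=1$, $\mu_2=\omega+2$, and $\mu_3,\mu_4$ are undefined, so $L(\omega+5,\omega^2)=\{3,\omega+2\}$. The walk passes through $\omega\cdot2$, and the trace is the union of $L(\omega\cdot2,\omega^2)=\{3\}$ and $L(\omega+5,\omega\cdot2)=\{\omega+2\}$.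
\end{example}

The trace records the room that the walk has: the maximum of $L(\beta,\gamma)$ bounds all elements of the sets $C_{\gamma_t}\cap\beta$, so the walk from $\gamma$ to any $\alpha$ between $\max L(\beta,\gamma)$ and $\beta$ cannot deviate from the walk to $\beta$. This makes traces additive.

\begin{lemma}\label{lem:add}
Let $\alpha\le\beta\le\gamma<\omega_1$. Suppose that $L(\alpha,\beta)\ne\emptyset$ and that every element of $L(\beta,\gamma)$ is smaller than $\min L(\alpha,\beta)$. Then $L(\alpha,\gamma)=L(\beta,\gamma)\cup L(\alpha,\beta)$.
\end{lemma}

\begin{proof}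
Let $\gamma=\gamma_0>\dots>\gamma_w=\beta$ be the walk from $\gamma$ to $\beta$, and let $t<w$. Every element of $C_{\gamma_t}\cap\beta$ is at most the running maximum at step $t$, which belongs to $L(\beta,\gamma)$ and so is smaller than $\min L(\alpha,\beta)<\alpha$. Hence $C_{\gamma_t}$ has no element in $[\alpha,\beta)$, so that $C_{\gamma_t}\cap\alpha=C_{\gamma_t}\cap\beta$ and $\min(C_{\gamma_t}\setminus\alpha)=\min(C_{\gamma_t}\setminus\beta)$. Therefore the walk from $\gamma$ to $\alpha$ begins with $\gamma_0,\dots,\gamma_w=\beta$, with the same values $\mu_t$, and continues as the walk from $\beta$ to $\alpha$. The running maxima of the first part form $L(\beta,\gamma)$. In the second part the running maximum keeps its last value, or stays undefined, until some $\mu_t$ of the second part is defined. From then on the running maximum of the second part alone is an element of $L(\alpha,\beta)$, hence exceeds all elements of $L(\beta,\gamma)$, and so it is the running maximum of the whole walk.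
\end{proof}

\begin{lemma}\label{lem:first}
Let $\delta<\omega_1$ be a limit ordinal, $\zeta\in C_\delta$ and $\zeta<\alpha<\delta$. Then $L(\alpha,\delta)\ne\emptyset$ and $\min L(\alpha,\delta)\ge\zeta$.
\end{lemma}

\begin{proof}
The first value $\mu_0=\max(C_\delta\cap\alpha)$ is defined and at least $\zeta$, and it is the least running maximum.
\end{proof}

\subsection*{The function $\mathrm{osc}$ and the idea of the proof}
Let $\alpha<\beta<\omega_1$. For $\xi\in L(\alpha,\beta)$ other than the minimum let $\xi^-$ be the predecessor of $\xi$ in $L(\alpha,\beta)$, and say that $\xi$ \emph{counts} if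
\[
e_\alpha(\xi^-)\le e_\beta(\xi^-)\quad\text{and}\quad e_\alpha(\xi)>e_\beta(\xi).
\]
Let $\mathrm{osc}(\alpha,\beta)$ be the number of $\xi$ that count. In other words, go through $L(\alpha,\beta)$ in increasing order and write at each point the sign $<$, $=$ or $>$ that holds between $e_\alpha$ and $e_\beta$; then $\mathrm{osc}(\alpha,\beta)$ is the number of signs $>$ immediately preceded by $<$ or $=$.

Consider the case $k=l=1$, $N=2$: we want $\alpha<\beta_0,\beta_1$ with $\mathrm{osc}(\alpha,\beta_1)=\mathrm{osc}(\alpha,\beta_0)+1$. Suppose that the word of signs for $(\alpha,\beta_0)$ is a concatenation $W\,W'$ in which $W$ ends with $=$, and that the word for $(\alpha,\beta_1)$ is obtained by inserting between $W$ and $W'$ a block of signs $>$ followed by a block of signs $=$. The first inserted $>$ counts, no other inserted sign counts, and $W'$ is preceded by $=$ in both words. So the count grows by exactly one. To arrange this, fix a limit ordinal $\delta$ and look for $\alpha<\delta\le\beta_0,\beta_1$. If $\alpha$ is close to $\delta$, then $L(\alpha,\beta_m)=L(\delta,\beta_m)\cup L(\alpha,\delta)$ by the two lemmas. The upper part $L(\alpha,\delta)$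 does not depend on $m$ and lies where $e_{\beta_0}$ and $e_{\beta_1}$ agree; it carries $W'$. The lower part $L(\delta,\beta_m)$ does not depend on $\alpha$, and the task is to lengthen it by blocks on which the signs are prescribed. The difficulty is that the signs involve $e_\alpha$, while $\alpha$ can be chosen only after the $\beta_m$. We therefore work with a substitute $\alpha^*\ge\delta$, and at the end replace it by an $\alpha<\delta$ such that $e_\alpha$ agrees with $e_{\alpha^*}$ on the lower parts. For this, $\delta$ must have the property that whatever happens above $\delta$ and is described by data below $\delta$ happens also below $\delta$ and unboundedly often in $\omega_1$. Elementary submodels supply such a $\delta$.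

\subsection*{The model}
Fix $A$, $B$, $N$ as in Theorem~\ref{thm:M}. Let $H(\omega_2)$ be the collection of sets whose transitive closure has size at most $\omega_1$. It contains all objects considered here, and the definitions below quantify only over its elements. By the L\"owenheim--Skolem theorem there is a countable elementary submodel $M\prec H(\omega_2)$ containing $A$, $B$, $\langle e_\beta:\beta<\omega_1\rangle$ and $\langle C_\beta:\beta<\omega_1\rangle$. We use the following properties.
\begin{itemize}
\item[(M1)] If a statement ``there is $x$ with $\varphi(x)$'', with parameters in $M$, holds in $H(\omega_2)$, then it has a witness $x\in M$. In particular $M$ contains every object that is definable from elements of $M$, such as integers, finite subsets of $M$, and $e_\lambda$ for $\lambda\in M\cap\omega_1$.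
\item[(M2)] If $S\in M$ is countable, then $S\subset M$: for $S\neq\emptyset$, by (M1) there is a surjection $f:\omega\to S$ in $M$, and each $f(i)$ is definable from $f$ and $i$. Equivalently, a set $S\in M$ with an element outside $M$ is uncountable.
\end{itemize}
By (M2) every $\xi\in M\cap\omega_1$ is a subset of $M$, so $\delta=M\cap\omega_1$ is a countable ordinal. It is a limit, since $\xi+1\in M$ for $\xi\in M\cap\omega_1$, and $\delta\notin M$, since $\delta\notin\delta$. By (M1) and (M2), a finite set $a\subset\omega_1$ belongs to $M$ if and only if $a\subset\delta$. Although $e_\beta\notin M$ for $\beta\geq\delta$, coherence gives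
\begin{itemize}
\item[(M3)] $e_\beta|\lambda\in M$ whenever $\lambda<\delta\le\beta$,
\end{itemize}
because $e_\beta|\lambda$ is obtained from $e_\lambda\in M$ by changing the values at finitely many points of $\lambda$.

A pair $(a,b)\in A\times B$ is \emph{high} if $a\ge\delta$ and $b\ge\delta$. High pairs exist, since only countably many members of $A$ and of $B$ meet $\delta$.

\subsection*{Adding a block}
Blocks of signs $=$ come from coherence. Blocks of signs $>$ come from injectivity: an injection into $\omega$ takes small values at few points only.

\begin{lemma}\label{lem:large}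
Let $A'\subset[\omega_1]^k$ be an uncountable family of pairwise disjoint sets. There is $\xi_0<\omega_1$ such that for every nonempty finite $F\subset[\xi_0,\omega_1)$ and every $p\in\omega$, uncountably many $a'\in A'$ satisfy
\begin{equation}\label{eq:good}
F<a'\quad\text{and}\quad e_{a'(i)}(\xi)>p\ \text{ for all }i<k,\ \xi\in F .
\end{equation}
\end{lemma}

\begin{proof}
Suppose that no $\xi_0$ works. By recursion on $\nu<\omega_1$ we choose a nonempty finite $F_\nu$ above all earlier $F_{\nu'}$ and $p_\nu\in\omega$ such that only countably many $a'\in A'$ satisfy \eqref{eq:good} for $(F_\nu,p_\nu)$. Some $p$ equals $p_\nu$ for uncountably many $\nu$; let $I$ be a countably infinite set of such $\nu$. Only countably many $a'\in A'$ satisfy \eqref{eq:good} for some $(F_\nu,p)$ with $\nu\in I$, and all but countably many $a'\in A'$ lie above $\bigcup_{\nu\in I}F_\nu$. So some $a'\in A'$ lies above all $F_\nu$, $\nu\in I$, and satisfies \eqref{eq:good} for none of them. Thus for each $\nu\in I$ there are $\xi_\nu\in F_\nu$ and $i_\nu<k$ with $e_{a'(i_\nu)}(\xi_\nu)\le p$. The $\xi_\nu$ are distinct, and some $i$ equals $i_\nu$ for infinitely many $\nu$.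 Then $e_{a'(i)}$ maps an infinite set into $\{0,\dots,p\}$, although it is injective.
\end{proof}

\begin{lemma}\label{lem:block}
Let $(a,b)$ be a high pair, let $\lambda<\delta$ satisfy $L(\delta,b(j))\subset\lambda$ for all $j<l$, and let $R$ be one of the relations $=$ and $>$. There are a high pair $(a^+,b^+)$ and a nonempty finite set $P\subset[\lambda,\delta)$ such that for all $i<k$ and $j<l$:
\begin{itemize}
\item[(a)] $e_{a^+(i)}|\lambda=e_{a(i)}|\lambda$ and $e_{b^+(j)}|\lambda=e_{b(j)}|\lambda$;
\item[(b)] $L(\delta,b^+(j))=L(\delta,b(j))\cup P$;
\item[(c)] $e_{a^+(i)}(\xi)\mathrel{R}e_{b^+(j)}(\xi)$ for all $\xi\in P$.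
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The relation $=$.} We copy the position of $(a,b)$ relative to $\delta$ to a pair $(a^+,b^+)$ relative to some $\delta'>\delta$. The walks from the $b^+(j)$ to $\delta$ then pass through $\delta'$, and their common last part, from $\delta'$ to $\delta$, contributes the block $P$.

By coherence there is $\eta\in[\lambda,\delta)$ such that all $e_{a(i)}$ and $e_{b(j)}$ agree on $[\eta,\delta)$. Choose $\zeta\in C_\delta$ with $\zeta\ge\eta$. Put $L_j=L(\delta,b(j))$, $\sigma_i=e_{a(i)}|\lambda$ and $\tau_j=e_{b(j)}|\lambda$. Let $\Delta$ be the set of limit ordinals $\delta'<\omega_1$ such that $\zeta\in C_{\delta'}$ and there are $a'\in A$, $b'\in B$ with $a',b'\ge\delta'$ and, for all $i,j$,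
\[
L(\delta',b'(j))=L_j,\qquad e_{a'(i)}|\lambda=\sigma_i,\qquad e_{b'(j)}|\lambda=\tau_j,\qquad e_{a'(i)}=e_{b'(j)}\text{ on }[\eta,\delta').
\]
The parameters lie in $M$: the ordinals $\lambda,\eta,\zeta$ are below $\delta$, the $L_j$ are finite subsets of $\delta$, and $\sigma_i,\tau_j\in M$ by (M3). So $\Delta\in M$ by (M1). The pair $(a,b)$ witnesses $\delta\in\Delta$, and $\delta\notin M$, so $\Delta$ is uncountable by (M2). Take $\delta'\in\Delta$ with $\delta'>\delta$, let $(a^+,b^+)$ be its witnesses, and let $P=L(\delta,\delta')$. The pair is high and satisfies (a). Since $\zeta\in C_{\delta'}$ and $\zeta<\delta<\delta'$, Lemma~\ref{lem:first} gives $\emptyset\ne P\subset[\zeta,\delta)\subset[\eta,\delta')$, and (c) follows. Since $L(\delta',b^+(j))=L_j\subset\lambda\le\min P$, Lemma~\ref{lem:add} applied to $\delta<\delta'\le b^+(j)$ gives (b).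

\emph{The relation $>$.} Condition (b) does not mention $a^+$, so we may choose $b^+$ and $P$ first and then an $a^+$ with large values on $P$. Let
\[
A'=\{a'\in A:a'\ge\lambda\text{ and }e_{a'(i)}|\lambda=e_{a(i)}|\lambda\text{ for all }i<k\}.
\]
By (M3) and (M1), $A'\in M$. Also $a\in A'\setminus M$, so $A'$ is uncountable by (M2). By Lemma~\ref{lem:large} and (M1) there is $\xi_0\in M\cap\omega_1=\delta$ as in that lemma. Apply the case $=$ with $\max(\lambda,\xi_0)$ in place of $\lambda$, and keep only $b^+$ and $P$. Then $P\subset[\lambda,\delta)$, $P\subset[\xi_0,\omega_1)$, and (b) and the second half of (a) hold. Let $p=\max\{e_{b^+(j)}(\xi):j<l,\ \xi\in P\}$. Uncountably many $a'\in A'$ satisfy \eqref{eq:good} for $(P,p)$, and one of them, $a^+$, satisfies $a^+\ge\delta$. It satisfies the first half of (a) as a member of $A'$, and (c) by the choice of $p$.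
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:M}}
\emph{The sets $b_m$.} Start with any high pair $(a^-,b^-)$ and apply Lemma~\ref{lem:block} repeatedly, with the relations $=$ and $>$ in turn:
\[
(a^-,b^-)\xrightarrow{\ Q_0,\,=\ }(a_0,b_0)\xrightarrow{\ P_1,\,>\ }(a_1',b_1')\xrightarrow{\ Q_1,\,=\ }(a_1,b_1)\xrightarrow{\ P_2,\,>\ }\cdots\xrightarrow{\ Q_{N-1},\,=\ }(a_{N-1},b_{N-1}).
\]
Each arrow carries the block and the relation of that application. In each application to a pair $(a,b)$ we take a $\lambda<\delta$ containing the finite sets $L(\delta,b(j))$, $j<l$. Put $a^*=a_{N-1}$ and $L_{m,j}=L(\delta,b_m(j))$. By (b),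
\begin{equation}\label{eq:blocks}
L_{m,j}=L_{0,j}\cup P_1\cup Q_1\cup\dots\cup P_m\cup Q_m,\qquad L_{0,j}=L(\delta,b^-(j))\cup Q_0,
\end{equation}
and each block lies above all points that precede it in this list, because it lies above the $\lambda$ used to create it. In particular $\max L_{m,j}\in Q_m$. The traces only grow along the sequence, so by (a) the values of the functions $e_{a(i)}$ and $e_{b(j)}$ at a point of a current trace never change at later steps. Together with (c) this gives, for all $i<k$, $j<l$ and $m<N$:
\begin{itemize}
\item[(i)] $e_{b_m(j)}=e_{b_0(j)}$ on $L_{0,j}$;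
\item[(ii)] $e_{a^*(i)}>e_{b_m(j)}$ on $P_s$ for $1\le s\le m$;
\item[(iii)] $e_{a^*(i)}=e_{b_m(j)}$ on $Q_s$ for $0\le s\le m$.
\end{itemize}

\emph{The set $a$.} Let $\lambda<\delta$ contain all $L_{m,j}$. By coherence there is $\eta\in[\lambda,\delta)$ such that all $e_{b_m(j)}$ agree on $[\eta,\delta)$. Choose $\zeta\in C_\delta$ with $\zeta\ge\eta$. The statement ``there is $a\in A$ with $\min a>\zeta$ and $e_{a(i)}|\lambda=e_{a^*(i)}|\lambda$ for all $i<k$'' has parameters in $M$ by (M3), and it is true, as $a^*$ shows. By (M1) it has a witness $a\in M$. Then $a\subset\delta$, so $a<b_m$ for all $m<N$, and (ii), (iii) hold with $a$ in place of $a^*$.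

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=0.8cm,every node/.style={minimum height=0.5cm}]
\foreach \m/\y in {0/2,1/1,2/0}{
  \draw[gray] (0,\y)--(9,\y);
  \node[left] at (0,\y) {$m=\m$};
  \node[draw,fill=white,minimum width=1cm] at (0.6,\y) {$\cdots$};
  \node[draw,fill=white,minimum width=1cm] at (1.6,\y) {$=$};
  \node[draw,fill=white,minimum width=1.4cm] at (8,\y) {$\cdots$};}
\foreach \x/\y/\s in {2.6/1/{>},3.6/1/{=},2.6/0/{>},3.6/0/{=},4.6/0/{>},5.6/0/{=}}
  \node[draw,fill=white,minimum width=1cm] at (\x,\y) {$\s$};
\foreach \x/\s in {1.6/{Q_0},2.6/{P_1},3.6/{Q_1},4.6/{P_2},5.6/{Q_2},8/{L(\alpha,\delta)}}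
  \node at (\x,2.8) {$\s$};
\draw[dashed] (6.4,2.5)--(6.4,-0.5) node[below] {$\lambda$};
\draw[dashed] (7,2.5)--(7,-0.5) node[below] {$\eta$};
\end{tikzpicture}
\caption{The traces $L(\alpha,b_m(j))$ for $m=0,1,2$, with ordinals increasing to the right. Each box is a block of the trace and shows the relation between $e_\alpha$ and $e_{b_m(j)}$ on it; in the first and in the last column the relations are unknown but the same in all rows. Each block $P_s$ adds one oscillation, at its least point.}
\label{fig:blocks}
\end{figure}

\emph{The count.} Fix $i<k$, $j<l$, $m<N$, and put $\alpha=a(i)$, $\beta=b_m(j)$. Since $\zeta<\alpha<\delta$, Lemma~\ref{lem:first} gives $\emptyset\ne L(\alpha,\delta)\subset[\eta,\delta)$. Since $L_{m,j}\subset\lambda\le\eta$, Lemma~\ref{lem:add} gives $L(\alpha,\beta)=L_{m,j}\cup L(\alpha,\delta)$, with the second set above the first; see Figure~\ref{fig:blocks}. We go through the points $\xi$ of this trace, using \eqref{eq:blocks}.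
\begin{itemize}
\item If $\xi\in L_{0,j}$ is not the minimum, then $\xi^-\in L_{0,j}$, and by (i) whether $\xi$ counts does not depend on $m$.
\item Let $1\le s\le m$. The point $\xi=\min P_s$ counts: $\xi^-\in Q_{s-1}$, where $e_\alpha=e_\beta$ by (iii), and $e_\alpha(\xi)>e_\beta(\xi)$ by (ii). Any other $\xi\in P_s$ has $\xi^-\in P_s$, so $e_\alpha(\xi^-)>e_\beta(\xi^-)$ and $\xi$ does not count. A point $\xi\in Q_s$ does not count, since $e_\alpha(\xi)=e_\beta(\xi)$. These blocks contribute exactly $m$.
\item For $\xi=\min L(\alpha,\delta)$ we have $\xi^-=\max L_{m,j}\in Q_m$, where $e_\alpha=e_\beta$. So $\xi$ counts if and only if $e_\alpha(\xi)>e_\beta(\xi)$, and $e_\beta(\xi)=e_{b_0(j)}(\xi)$ because $\xi\in[\eta,\delta)$. For any other $\xi\in L(\alpha,\delta)$ both $\xi$ and $\xi^-$ lie in $[\eta,\delta)$, where $e_\beta=e_{b_0(j)}$. In both cases, whether $\xi$ counts does not depend on $m$.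
\end{itemize}
Hence $\mathrm{osc}(a(i),b_m(j))-m$ does not depend on $m$, that is, $\mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m$. \qed

\begin{remark}
The blocks $Q_s$ add nothing to the count, but they make every $L_{m,j}$ end at a point where equality holds for all $i$ and $j$ at once. This is what makes $\min P_{m+1}$ count, and what makes the contribution of $\min L(\alpha,\delta)$ independent of $m$. The disjointness of the members of $A$ cannot be dropped: if every $a\in A$ contains $0$, then $L(0,\beta)=\emptyset$ and $\mathrm{osc}(0,\beta)=0$ for all $\beta$, so the conclusion fails for $N\ge2$.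
\end{remark}

\begin{thebibliography}{9}

\bibitem{Kunen}
Kunen, \emph{Set Theory}.

\bibitem{Moore}
J. T. Moore, \emph{A solution to the L space problem}, J. Amer. Math. Soc. 19 (2006).

\bibitem{nice}
\emph{A nice class extracted from $C_p$-theory}, \texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc0503/tkachuvv.pdf}.

\end{thebibliography}
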